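# Linear actions on the two-torus: the factors $L^\infty(\mathbb T^2)\rtimes F_2(n)$ are pairwise non-isomorphic

## 1. Linear actions on the torus and their orbit relations

Throughout, $X=\mathbb T^2=\mathbb R^2/\mathbb Z^2$, $\lambda$ is Haar measure on $X$, and $GL(2,\mathbb Z)$ acts on $X$ by $x\mapsto Ax$. This action preserves $\lambda$. We write $e(t)=e^{2\pi it}$, and $x+v$ makes sense for $x\in X$, $v\in\mathbb R^2$. Countably many null sets are discarded without comment, and all maps are Borel on the remaining conull set. An automorphism of $X$ is a Borel bijection between conull sets that preserves $\lambda$; p.m.p. means probability measure preserving.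

**Definition.** A p.m.p. action of a countable group $\Gamma$ is *free* if for every $\gamma\neq1$ the set $\{x:\gamma x=x\}$ is null, and *ergodic* if invariant sets are null or conull.

*Example.* Let $u=\begin{pmatrix}1&1\\0&1\end{pmatrix}$, so $u(x_1,x_2)=(x_1+x_2,x_2)$. The action of $\mathbb Z$ by powers of $u$ is free, because $u^jx=x$ forces $jx_2=0$. It is not ergodic, because $x_2$ is invariant. On each circle $\{x_2=y\}$ the map $u$ is the rotation by $y$. This picture will be used in Section 13.

Freeness is automatic for linear actions, and a little more is true.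

**Fact (F).** Two affine maps $x\mapsto Ax+a$ and $x\mapsto A'x+a'$ of $X$ with integral linear parts that agree on a set of positive measure are equal. In particular every subgroup of $GL(2,\mathbb Z)$ acts freely on $X$.

*Proof.* On the set of agreement $(A-A')x=a'-a$. If $A\ne A'$, this set lies in a coset of the closed subgroup $\ker(A-A')\ne X$. A proper closed subgroup of the connected group $X$ has infinite index (a closed subgroup of finite index is open), so infinitely many disjoint translates of it have equal measure, and it is null. Hence $A=A'$, and then $a=a'$. $\square$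

**Definition.** For $n\ge1$ let $\Gamma_n=F_2(n)\le SL(2,\mathbb Z)$ be generated by $a_n=\begin{pmatrix}1&2n\\0&1\end{pmatrix}$ and $b_n=\begin{pmatrix}1&0\\2n&1\end{pmatrix}$.

By ping-pong, $\begin{pmatrix}1&s\\0&1\end{pmatrix}$ and $\begin{pmatrix}1&0\\s&1\end{pmatrix}$ freely generate a free group for every real $s\ge2$. So $\Gamma_n$ is free on $a_n,b_n$.

**Definition.** The *orbit relation* of $\Gamma$ is $\mathcal R_\Gamma=\{(x,\gamma x)\}$. For $Y\subset X$ of positive measure, $\mathcal R|_Y=\mathcal R\cap(Y\times Y)$, considered with the normalized measure on $Y$ unless said otherwise. $\mathrm{Aut}(\mathcal R)$ is the group of automorphisms $\theta$ of $X$ that carry classes onto classes, the *full group* $[\mathcal R]$ consists of the automorphisms $\psi$ with $\psi(x)\in\mathcal R(x)$ for a.e. $x$, and $\mathrm{Out}(\mathcal R)=\mathrm{Aut}(\mathcal R)/[\mathcal R]$.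

*Example.* Let $\Gamma=SL(2,\mathbb Z)$ and let $Y=-Y$ with $0<\lambda(Y)<1$. The map $\psi(x)=-x$ on $Y$, $\psi(x)=x$ off $Y$ is in $[\mathcal R_\Gamma]$, but by (F) it is not given by one group element.

**Definition.** Let $\Gamma,\Lambda\le GL(2,\mathbb Z)$. An *orbit equivalence* is an automorphism $\theta$ of $X$ with $\theta(\Gamma x)=\Lambda\theta(x)$ for a.e. $x$. Since $\Lambda$ acts freely there is a unique $c(\gamma,x)\in\Lambda$ with $\theta(\gamma x)=c(\gamma,x)\theta(x)$. This is the *cocycle* of $\theta$; it is measurable and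
$$c(\gamma\gamma',x)=c(\gamma,\gamma'x)\,c(\gamma',x).\tag{1}$$

For a.e. $x$ the map $\gamma\mapsto c(\gamma,x)$ is injective: $c(\gamma,x)=c(\gamma',x)$ gives $\theta(\gamma x)=\theta(\gamma'x)$, so $\gamma x=\gamma'x$, so $\gamma=\gamma'$.

*Example.* A cocycle need not be a homomorphism. A finite model: $\mathbb Z/4$ and $(\mathbb Z/2)^2$ both act simply transitively on four points. Let $\theta$ send $0,1,2,3\in\mathbb Z/4$ to $(0,0),(1,0),(1,1),(0,1)$. The cocycle of the generator $1\in\mathbb Z/4$ takes the values $(1,0),(0,1),(1,0),(0,1)$ at $0,1,2,3$, so it depends on the point.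

## 2. Crossed products, Cartan subalgebras and amplifications

**Definition.** For a p.m.p. action of $\Gamma$ on $X$, the crossed product $L^\infty(X)\rtimes\Gamma$ is the von Neumann algebra generated by $L^\infty(X)$ and unitaries $u_\gamma$ with $u_\gamma u_{\gamma'}=u_{\gamma\gamma'}$ and $u_\gamma au_\gamma^*=a\circ\gamma^{-1}$, with the faithful normal trace $\tau(\sum_\gamma a_\gamma u_\gamma)=\int a_1\,d\lambda$.

If the action is free and ergodic, $\Gamma$ is infinite and $X$ has no atoms, this is a factor of type $II_1$; such a factor has only one tracial state.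

**Definition.** A *Cartan subalgebra* of a von Neumann algebra $M$ with faithful normal trace is a maximal abelian $*$-subalgebra $A\subset M$ whose normalizer $\{u\in\mathcal U(M):uAu^*=A\}$ generates $M$.

*Example.* If $\mathbb Z/k$ acts on itself by translation, the crossed product is $M_k(\mathbb C)$ and $L^\infty(\mathbb Z/k)$ is the diagonal. The permutation matrices normalize the diagonal and together with it generate $M_k(\mathbb C)$. In general $L^\infty(X)$ is a Cartan subalgebra of $L^\infty(X)\rtimes\Gamma$ when the action is free.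

**Definition.** For a $II_1$ factor $M$ and $t>0$ the *amplification* $M^t$ is $p(M_k(\mathbb C)\otimes M)p$, where $p$ is a projection with $(\mathrm{Tr}\otimes\tau)(p)=t$; it is well defined up to isomorphism, and $(M^t)^s\cong M^{ts}$.

*Example.* $M^2=M_2(M)$. For $t\le1$ and $M=L^\infty(X)\rtimes\Gamma$ one may take $M^t=1_YM1_Y$ with $\lambda(Y)=t$, and then $L^\infty(Y)$ is a Cartan subalgebra of $M^t$.

Two theorems connect the algebras with the relations.

**Feldman–Moore.** For free p.m.p. actions, a trace preserving isomorphism of $L^\infty(X)\rtimes\Gamma$ onto $L^\infty(X)\rtimes\Lambda$ that maps $L^\infty(X)$ onto $L^\infty(X)$ induces an orbit equivalence. In the same way, an isomorphism of the pair $(1_YM1_Y,L^\infty(Y))$ with $(L^\infty(X)\rtimes\Lambda,L^\infty(X))$ induces an isomorphism of $\mathcal R_\Gamma|_Y$ with $\mathcal R_\Lambda$ that carries the normalized measure on $Y$ to $\lambda$.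

**Popa–Vaes** (Acta Math. 212 (2014)). For a free ergodic p.m.p. action of a free group of rank in $[2,\infty]$ on $X$, $L^\infty(X)$ is the unique Cartan subalgebra of the crossed product up to unitary conjugacy.

## 3. Treeings, cost and hyperfiniteness

Let $\mathcal R$ be a p.m.p. equivalence relation with countable classes on a finite measure space $(Y,\lambda)$.

**Definition.** A *graphing* is a countable family of measure preserving partial isomorphisms $\varphi_i:A_i\to B_i$ with $\varphi_i(x)\in\mathcal R(x)$; it generates $\mathcal R$ if the edges $x - \varphi_i(x)$ connect a.e. class. Its cost is $\sum_i\lambda(A_i)$, and $\mathrm{cost}(\mathcal R)$ is the infimum over generating graphings. A *treeing* is a generating graphing whose graph on a.e. class is a tree.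

We use two theorems of Gaboriau (Invent. Math. 139 (2000)): a treeing attains the cost, and the normalized cost of $\mathcal R|_Y$ is $1+(\mathrm{cost}(\mathcal R)-1)/\lambda(Y)$ for $\mathcal R$ ergodic on a probability space.

*Example.* For a free action of $F_2$, the two generators form a treeing (the graph on an orbit is the Cayley tree), so the cost is $2$. If $\lambda(Y)=\frac12$, the normalized cost of the restriction is $1+1/\frac12=3$.

**Definition.** $\mathcal R$ is *aperiodic* if a.e. class is infinite, and *hyperfinite* if, off a null set, it is an increasing union of Borel equivalence relations with finite classes.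

*Example.* The orbit relation of one automorphism with infinite orbits, for instance of an irrational rotation of the circle, is aperiodic and hyperfinite. That one automorphism is a treeing, since each orbit becomes a line; its cost is the total mass.

We use three classical facts. Subrelations and restrictions of hyperfinite relations are hyperfinite. An aperiodic hyperfinite p.m.p. relation is the orbit relation of a single automorphism, necessarily with infinite orbits. Finally, for a relation $\mathcal E$ with countable classes on a standard space with a $\sigma$-finite invariant measure: if there are probability measures $\lambda^k_z$ on the class of $z$, Borel in $z$, with $\|\lambda^k_z-\lambda^k_{z'}\|_1\to0$ as $k\to\infty$ for a.e. $z$ and all $z'$ in its class (Reiter's condition), then $\mathcal E$ is amenable, hence hyperfinite a.e. (Connes–Feldman–Weiss).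

*Example.* For the orbit relation of one automorphism $T$, the uniform measures on $x,Tx,\dots,T^{k-1}x$ satisfy $\|\lambda^k_x-\lambda^k_{Tx}\|_1\le2/k$.

## 4. The isomorphism problem for the factors $\mathcal M_n$

Put $\mathcal M_n=L^\infty(\mathbb T^2)\rtimes\Gamma_n$. These are factors of type $II_1$ (ergodicity is checked in Section 8). The text "Measurable Groupoids" (1984) says that they are full, a property we shall not use, and remarks that it is not known whether they are isomorphic or not. The question is: for which $n\ne m$ is $\mathcal M_n\cong\mathcal M_m$? The answer is: for none.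

Call $u\in GL(2,\mathbb Z)$ *unipotent* if $u\ne1$ and $(u-1)^2=0$.

**Theorem A.** If $t,s>0$ and $\mathcal M_n^{\,t}\cong\mathcal M_m^{\,s}$, then $n=m$ and $t=s$. In particular $\mathcal M_n\cong\mathcal M_m\iff n=m$.

**Theorem B.** Let $\Gamma,\Lambda\le GL(2,\mathbb Z)$, where $\Gamma$ contains two non-commuting unipotents. Let $\theta:X\to X$ be a measure preserving automorphism with $\theta(\Gamma x)=\Lambda\theta(x)$ for a.e. $x$. Then there are $S\in GL(2,\mathbb Z)$ and $\tau\in X$ fixed by $\Lambda$ with
$$S\Gamma S^{-1}=\Lambda,\qquad\theta(x)\in\Lambda(Sx+\tau)\ \text{ for a.e. }x.$$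

**Corollary C.** (i) If $\Gamma\le SL(2,\mathbb Z)$ is free and contains two non-commuting unipotents, and $\Lambda\le GL(2,\mathbb Z)$ is arbitrary, then $L^\infty(X)\rtimes\Gamma\cong L^\infty(X)\rtimes\Lambda$ iff $\Gamma,\Lambda$ are conjugate in $GL(2,\mathbb Z)$.
(ii) Let $\Gamma$ be as in Theorem B, $\mathcal N$ its normalizer in $GL(2,\mathbb Z)$, $X^\Gamma$ its set of fixed points. Then $\mathrm{Out}(\mathcal R_\Gamma)\cong(X^\Gamma\rtimes\mathcal N)/\Gamma$.

## 5. Affine maps and conjugacies, by hand

Suppose first that an orbit equivalence between $\Gamma_n$ and $\Gamma_m$ is the linear map $x\mapsto Sx$ with $S\in GL(2,\mathbb Z)$ and $S\Gamma_nS^{-1}=\Gamma_m$. The largest $k$ with $\gamma\equiv I\pmod k$ for all $\gamma\in\Gamma_n$ is $2n$: both generators are $\equiv I$ modulo $2n$, and $a_n-I$ has an entry equal to $2n$. Since $S\gamma S^{-1}-I=S(\gamma-I)S^{-1}$, this number does not change under conjugation in $GL(2,\mathbb Z)$. So $2n=2m$. For example $S\Gamma_1S^{-1}=\Gamma_2$ would make $S(a_1-I)S^{-1}$, hence $a_1-I$, divisible by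 $4$, and it is not.

The translation part in Theorem B does occur: $x\mapsto x+(\frac12,0)$ commutes with $\Gamma_1$, because $a_1$ and $b_1$ fix $(\frac12,0)$.

Next suppose that $\theta$ is a conjugacy: $\theta(\gamma x)=\phi(\gamma)\theta(x)$ for a group isomorphism $\phi:\Gamma_n\to\Gamma_m$. Here the entropy decides. For $\gamma\in SL(2,\mathbb Z)$, the entropy $h(\gamma)$ on $X$ is the logarithm of the spectral radius (a classical theorem). It is $0$ when $|\mathrm{tr}\,\gamma|\le2$ and is a strictly increasing function of $|\mathrm{tr}\,\gamma|$ when $|\mathrm{tr}\,\gamma|>2$. Write $\gamma\in\Gamma_n$ as $I+2nZ$. From $1=\det\gamma=1+2n\,\mathrm{tr}Z+4n^2\det Z$ we get $\mathrm{tr}\,\gamma=2+2n\,\mathrm{tr}Z=2-4n^2\det Z\equiv2\pmod{4n^2}$. Also $\mathrm{tr}(a_nb_n)=2+4n^2$ and $\mathrm{tr}(a_nb_n^{-1})=2-4n^2$. So the smallest value of $|\mathrm{tr}|$ above $2$ on $\Gamma_n$ is $6$ for $n=1$ (the value $2-4=-2$ does not count) and $4n^2-2$ for $n\ge2$. The sequence $6,14,34,62,\dots$ is strictly increasing, so the least positive entropies differ,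 and the actions of $\Gamma_n$ and $\Gamma_m$ are not conjugate for $n\neq m$, even up to an isomorphism of the groups.

This argument stops at a definite place when $\theta$ is only an orbit equivalence: $\theta\gamma\theta^{-1}$ is then the map $z\mapsto c(\gamma,\theta^{-1}z)z$, an element of the full group of $\mathcal R_{\Gamma_m}$ and in general not an element of $\Gamma_m$, and we have no formula for its entropy.

## 6. From isomorphic factors to conjugate subgroups of $GL(2,\mathbb Z)$

Here we deduce Theorem A from Theorem B.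

**Step 1: reach an orbit equivalence of a restriction.** Let $\mathcal M_n^{\,t}\cong\mathcal M_m^{\,s}$. Exchanging the two sides if necessary, $t\le s$. Amplifying by $1/s$ we get $\mathcal M_n^{\,r}\cong\mathcal M_m$ with $r=t/s\le1$, so $1_Y\mathcal M_n1_Y\cong\mathcal M_m$ with $\lambda(Y)=r$. The isomorphism carries $L^\infty(Y)$ to a Cartan subalgebra of $\mathcal M_m$. The action of $\Gamma_m\cong F_2$ is free by (F) and ergodic by Section 8, so by Popa–Vaes this Cartan subalgebra is unitarily conjugate to $L^\infty(X)$. After composing with the unitary conjugation, Feldman–Moore gives $\mathcal R_{\Gamma_n}|_Y\cong\mathcal R_{\Gamma_m}$ with normalized measure.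

**Step 2: remove the restriction.** The relation $\mathcal R_{\Gamma_m}$ has cost $2$, and $\mathcal R_{\Gamma_n}|_Y$ has normalized cost $1+(2-1)/r$. So $2=1+1/r$ and $r=1$, i.e. $t=s$.

**Step 3: conclude.** Now $\theta$ is an orbit equivalence of $\Gamma=\Gamma_n$ with $\Lambda=\Gamma_m$, and $a_n,b_n$ are non-commuting unipotents. By Theorem B there is $S\in GL(2,\mathbb Z)$ with $S\Gamma_nS^{-1}=\Gamma_m$, and Section 5 gives $n=m$. $\square$

Cost has settled the amplification, but it is $2$ for every $n$ and cannot separate $n$ from $m$. The rest of the lecture proves Theorem B.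

## 7. What a derivative of $\theta$ would give

The group alone does not restrict the cocycle. If $\Gamma$ is free on $q_1,q_2$, any two measurable maps $b_1,b_2:X\to\Lambda$ define a cocycle with $c(q_i,x)=b_i(x)$: put $c(q_i^{-1},x)=b_i(q_i^{-1}x)^{-1}$ and extend by (1). So we must use the torus.

Suppose for a moment that $\theta$ were differentiable. As $c(\gamma,\cdot)$ takes countably many values, differentiating $\theta(\gamma x)=c(\gamma,x)\theta(x)$ would formally give $D\theta(\gamma x)\,\gamma=c(\gamma,x)\,D\theta(x)$. The field $B=D\theta$ would then satisfy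
$$B(\gamma x)=c(\gamma,x)B(x)\gamma^{-1},$$
which says that $c$ is cohomologous, by a matrix valued function, to the identity embedding of $\Gamma$. The attempt breaks down at the first line: $\theta$ is only measurable, so $\theta(x+v)-\theta(x)\to0$ in measure as $v\to0$, but nothing makes $(\theta(x+v)-\theta(x))/|v|$ converge or stay bounded.

What survives is the direction of $\theta(x+v)-\theta(x)$, which lies in the compact space $P^1$ of lines. If a unipotent $u\in\Gamma$ fixes $v$, then $u$ transports the difference at $x$ to the difference at $ux$, and recurrence of $u$ forces the limit directions into a set $L_p(x)$ of at most two lines, where $p=\mathbb Rv$ (Section 9). For different $p$ these sets are disjoint (Section 10). A combinatorial argument on $\mathbb Z^2$ then turns the sets $L_p(x)$ into a projective map $B(x)\in PGL_2(\mathbb R)$ with $B(x)p\in L_p(x)$ (Sections 11 and 12). This $B$ obeys the displayed equation and replaces the derivative. Sections 13–15 finish from there.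

## 8. Two unipotents and the group $\Gamma_*$

From now on $\Gamma,\Lambda,\theta,c$ are as in Theorem B. Let $P^1=P^1(\mathbb R)$ be the space of lines in $\mathbb R^2$ with a fixed compatible metric, and $[v]$ the line spanned by $v\ne0$.

**Step 1: fixed lines of unipotents.** For a unipotent $u$ put $N=u-1$. As $N\ne0=N^2$, we have $\mathrm{im}\,N=\ker N$, a line, the *fixed line* of $u$. Two unipotents commute iff their fixed lines agree. If the lines agree, the two matrices $N,N'$ satisfy $NN'=N'N=0$. If $u,u'$ commute, $u'$ preserves the line $\ker(u-1)$, and its only eigenvalue is $1$, so it fixes this line pointwise.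

**Step 2: a good free subgroup.** Let $q_1,q_2\in\Gamma$ be non-commuting unipotents. Let $s_2$ span $\ker(q_2-1)$ and $s_1=(q_1-1)s_2\ne0$. Then
$$q_1s_1=s_1,\quad q_1s_2=s_2+s_1,\quad q_2s_2=s_2,\quad q_2s_1=s_1+\kappa s_2,\qquad\kappa\ne0 .$$
In the basis $(s_1,s_2)$ the matrices of $q_1,q_2$ are $\begin{pmatrix}1&1\\0&1\end{pmatrix}$ and $\begin{pmatrix}1&0\\\kappa&1\end{pmatrix}$, so $\kappa=\mathrm{tr}(q_1q_2)-2\in\mathbb Z$. Replacing $q_2$ by $q_2^j$ replaces $\kappa$ by $j\kappa$, so we may assume $\kappa\ge4$. Rescaling the basis turns the matrices into $\begin{pmatrix}1&\sqrt\kappa\\0&1\end{pmatrix},\begin{pmatrix}1&0\\\sqrt\kappa&1\end{pmatrix}$ with $\sqrt\kappa\ge2$, and ping-pong shows that $\Gamma_*:=\langle q_1,q_2\rangle$ is free on $q_1,q_2$. Note $\Gamma_*\le SL(2,\mathbb Z)$.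

*Example.* For $\Gamma_n$ take $q_1=a_n$, $q_2=b_n$, $s_2=(0,1)$, $s_1=(2n,0)$. Then $b_ns_1=(2n,4n^2)$, so $\kappa=4n^2\ge4$ and $\Gamma_*=\Gamma_n$.

**Step 3: finite index subgroups of $\Gamma_*$ are ergodic on $X$.** Such a subgroup contains $q_1^a,q_2^a$ for some $a\ge1$. If $f\in L^2(X)$ is invariant, then $\hat f(\gamma^Tl)=\hat f(l)$ for $l\in\mathbb Z^2$, and by square summability $\hat f(l)\neq0$ only if the orbit of $l$ is finite. Now $(q_i^{aj})^Tl=l+aj(q_i-1)^Tl$ takes finitely many values only if $(q_i-1)^Tl=0$, i.e. $l\perp\mathrm{im}(q_i-1)=\mathbb Rs_i$. For $i=1,2$ together this gives $l=0$, so $f$ is constant. In particular $\Gamma_n$ is ergodic.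

**Step 4: a countable set of lines.** For $w=(i,j)\in\mathbb Z^2$ put $\hat w=is_1+js_2\in\mathbb R^2$. In the basis $(s_1,s_2)$ the group $\Gamma_*$ acts by matrices in $SL(2,\mathbb Z)$. Let $\mathcal C=\Gamma_*[s_1]\cup\Gamma_*[s_2]\subset P^1$. Each $p\in\mathcal C$ is $[\hat d_p]$ with $d_p\in\mathbb Z^2$ primitive, unique up to sign. Since $q_2^ks_1=s_1+\kappa ks_2$ and $q_1^{\kappa k}s_2=s_2+\kappa ks_1$, the $d_p$ include, up to sign, all vectors of
$$\mathcal D=\{(1,0),(0,1)\}\cup\{(1,\kappa k),(\kappa k,1):k\in\mathbb Z\setminus0\}.$$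
Distinct elements of $\mathcal D$ span distinct lines: $(1,\kappa k)$ and $(\kappa k',1)$ are proportional only if $\kappa^2kk'=1$, impossible as $\kappa\ge4$, and the other cases are clear.

**Step 5: stabilizers.** For $p\in\mathcal C$ let $U_p\le\Gamma_*$ be the pointwise stabilizer of the line $p$. In a basis of $\mathbb Z^2$ starting with $d_p$ it consists of matrices $\begin{pmatrix}1&j\\0&1\end{pmatrix}$, and it contains a conjugate of $q_1$ or $q_2$. So $U_p$ is infinite cyclic and consists of $1$ and unipotents. Clearly $U_{\gamma p}=\gamma U_p\gamma^{-1}$. If $p\ne p'$, generators of $U_p$ and $U_{p'}$ do not commute (Step 1). Two non-commuting elements of a free group freely generate a free subgroup: they generate a free group that has rank at most $2$ and is not abelian, so of rank $2$, and free groups of finite rank are Hopfian. Hence $\langle U_p,U_{p'}\rangle=U_p*U_{p'}$.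

**Step 6: differences.** For $v\in\mathbb R^2$ let $F_v(x)\in[-\frac12,\frac12)^2$ be the lift of $\theta(x+v)-\theta(x)$. Translations are continuous in measure, so $F_v\to0$ in measure as $v\to0$. If $v\notin\mathbb Z^2$ then $F_v\ne0$ a.e., since $\theta$ is injective. For each fixed $\gamma\in\Gamma_*$,
$$\lambda\{x:F_{\gamma v}(\gamma x)\ne c(\gamma,x)F_v(x)\}\to0\qquad(v\to0).\tag{2}$$
Indeed $\theta(\gamma x+\gamma v)=c(\gamma,x+v)\theta(x+v)$. Because $c(\gamma,\cdot)$ is measurable with countably many values, $c(\gamma,x+v)=c(\gamma,x)$ off a set of measure $o(1)$. Off this set $F_{\gamma v}(\gamma x)$ and $c(\gamma,x)F_v(x)$ are lifts of the same element of $X$. Since $F_v\to0$ in measure, $\|c(\gamma,x)F_v(x)\|_\infty<\frac12$ off a set of measure $o(1)$, and then the two lifts agree.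

## 9. Limit directions: the line sets $L_p(x)$

For $p\in\mathcal C$ let $\mathcal K_p$ be the set of measurable fields $x\mapsto m_x\in\mathrm{Prob}(P^1)$ with
$$m_{ux}=c(u,x)_*m_x\ \text{ a.e., for all }u\in U_p.\tag{3}$$
The set $\{x:|\mathrm{supp}\,m_x|\ge j\}$ is measurable: it is the set where some $j$ disjoint arcs with rational endpoints all have positive $m_x$-mass.

**Lemma 1.** If $m\in\mathcal K_p$, then $|\mathrm{supp}\,m_x|\le2$ a.e.

*Proof.* The purpose is to play recurrence of $u$ on $X$ against discreteness of $\Lambda$. Let $u$ generate $U_p$ and let $X'$ be the $u$-invariant set where $|\mathrm{supp}\,m_x|\ge3$. Suppose $\lambda(X')>0$. Let $D_3\subset(P^1)^3$ be the set of triples of distinct points. $PGL_2(\mathbb R)$ acts simply transitively on $D_3$, and fixing a base triple identifies $D_3$ with $PGL_2(\mathbb R)$, the action becoming left translation. For $x\in X'$ the measure $\nu_x=m_x^{\otimes3}|_{D_3}$ is finite and non-zero, $\nu_{ux}=c(u,x)\nu_x$, and its mass is $u$-invariant. Exhausting $PGL_2(\mathbb R)$ by compact sets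 we find a compact $K$ and $Y\subset X'$, $\lambda(Y)>0$, with $\nu_x(K)>\frac12\nu_x(D_3)$ for $x\in Y$.

By Poincaré recurrence, for a.e. $x\in Y$ there are infinitely many $j\ge1$ with $u^jx\in Y$. For these,
$$\nu_x\big(c(u^j,x)^{-1}K\big)=\nu_{u^jx}(K)>\tfrac12\nu_{u^jx}(D_3)=\tfrac12\nu_x(D_3).$$
Two sets of more than half the mass meet, so $K\cap c(u^j,x)^{-1}K\ne\emptyset$, and the image of $c(u^j,x)$ in $PGL_2(\mathbb R)$ lies in the compact set $KK^{-1}$. The image of $GL(2,\mathbb Z)$ in $PGL_2(\mathbb R)$ is discrete and the kernel is $\{\pm1\}$, so only finitely many elements of $\Lambda$ have image in $KK^{-1}$. But the $c(u^j,x)$ are distinct for distinct $j$. This is a contradiction. $\square$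

**Lemma 2.** $\mathcal K_p\neq\emptyset$, and there is a measurable set-valued map $L_p(x)\subset P^1$ with $|L_p(x)|\in\{1,2\}$ such that

(a) $\mathrm{supp}\,m_x\subset L_p(x)$ a.e. for all $m\in\mathcal K_p$;

(b) for $\gamma\in\Gamma_*$,
$$L_{\gamma p}(\gamma x)=c(\gamma,x)L_p(x)\quad\text{a.e.};\tag{4}$$

(c) for $0\ne v\in p$, $\mathrm{dist}([F_{rv}(x)],L_p(x))\to0$ in measure as $r\to0$, $r\ne0$.

*Proof.* **Step 1: weak limits of directions lie in $\mathcal K_p$.** A field $m$ defines the functional $f\mapsto\iint f(x,\xi)\,dm_x(\xi)\,dx$ on the separable space $L^1(X,C(P^1))$. The functionals obtained are exactly the $\ell$ with $\ell(f)\ge0$ for $f\ge0$ and $\ell(a\otimes1)=\int a$. Given such $\ell$ and $b\in C(P^1)$, the map $a\mapsto\ell(a\otimes b)$ is bounded on $L^1(X)$, so it is integration against some $m(b)\in L^\infty(X)$. Using a countable dense set of $b$'s one reads off probability measures $m_x$ for a.e. $x$. These functionals form a weak* closed subset of the unit ball of the dual, so they form a compact metrizable space.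

Let $0\ne v\in p$ and $0\ne r_k\to0$; for large $k$, $r_kv\notin\mathbb Z^2$ and $[F_{r_kv}(x)]$ is defined a.e. Passing to a subsequence there is a field $m$ with
$$\int f(x,[F_{r_kv}(x)])\,dx\to\iint f(x,\xi)\,dm_x(\xi)\,dx\qquad\text{for all }f\in L^1(X,C(P^1)).$$
Let $u\in U_p$. As $uv=v$, (2) gives $[F_{r_kv}(ux)]=c(u,x)[F_{r_kv}(x)]$ off a set of measure $o(1)$. So for bounded $f$,
$$\int f(x,[F_{r_kv}(x)])\,dx=\int f(ux,[F_{r_kv}(ux)])\,dx=\int f(ux,c(u,x)[F_{r_kv}(x)])\,dx+o(1).$$
The function $(x,\xi)\mapsto f(ux,c(u,x)\xi)$ is again in $L^1(X,C(P^1))$. In the limit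
$$\iint f(ux,\xi)\,dm_{ux}(\xi)\,dx=\iint f(x,\xi)\,dm_x(\xi)\,dx=\iint f(ux,\xi)\,d(c(u,x)_*m_x)(\xi)\,dx ,$$
the first equality because $u$ preserves $\lambda$. Letting $f$ vary we get $m_{ux}=c(u,x)_*m_x$ a.e. So $m\in\mathcal K_p$; in particular $\mathcal K_p\ne\emptyset$.

**Step 2: a field of maximal support.** $\mathcal K_p$ is closed under countable convex combinations. Choose $m^{(i)}\in\mathcal K_p$ with $\int|\mathrm{supp}\,m^{(i)}_x|\,dx$ tending to the supremum, which is at most $2$ by Lemma 1. Put $m^0=\sum_{i\ge1}2^{-i}m^{(i)}$ and $L_p(x)=\mathrm{supp}\,m^0_x$. As $L_p(x)\supset\mathrm{supp}\,m^{(i)}_x$ for all $i$, the supremum is attained by $m^0$. For $m\in\mathcal K_p$ the field $\frac12(m+m^0)\in\mathcal K_p$ has support containing $L_p(x)$ and integral of $|\mathrm{supp}|$ not above the supremum, so its support equals $L_p(x)$ a.e. This is (a). Identify $P^1$ with $[0,\pi)$. The functions $\ell_p^-(x)=\min L_p(x)$ and $\ell_p^+(x)=\max L_p(x)$ are measurable and $L_p=\{\ell_p^-,\ell_p^+\}$.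

**Step 3: equivariance.** For $m\in\mathcal K_p$ put $m'_{\gamma x}=c(\gamma,x)_*m_x$. Let $u\in U_p$ and $u'=\gamma u\gamma^{-1}$, so $u'\gamma=\gamma u$. Then
$$m'_{u'\gamma x}=m'_{\gamma ux}=c(\gamma,ux)_*c(u,x)_*m_x=c(\gamma u,x)_*m_x=c(u'\gamma,x)_*m_x=c(u',\gamma x)_*m'_{\gamma x}.$$
So $m'\in\mathcal K_{\gamma p}$. The map $m\mapsto m'$ is a bijection $\mathcal K_p\to\mathcal K_{\gamma p}$, its inverse being the same construction for $\gamma^{-1}$. By (a), $L_p$ is, up to null sets, the smallest set that contains all supports of fields in $\mathcal K_p$, and (b) follows.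

**Step 4: convergence.** Suppose (c) fails. Put $f(x,\xi)=\min(1,\mathrm{dist}(\xi,L_p(x)))\in L^1(X,C(P^1))$. There are $\epsilon>0$ and $r_k\to0$ with $\int f(x,[F_{r_kv}(x)])\,dx\ge\epsilon$. By Step 1 a subsequence has a limit $m\in\mathcal K_p$ with $\iint f\,dm_x\,dx\ge\epsilon$, contradicting (a). $\square$

*Example.* Let $\theta=\mathrm{id}$ and $\Lambda=\Gamma$, so $c(\gamma,x)=\gamma$ and $F_v=v$ for small $v$. The constant field $\delta_p$ is in $\mathcal K_p$. Conversely, let $m\in\mathcal K_p$ and let $u$ generate $U_p$. Powers of the unipotent $u$ move every line towards $p$, so $m_{u^jx}=u^j_*m_x\to\delta_p$. By recurrence, for a.e. $x$ the points $m_{u^jx}$ come back arbitrarily close to $m_x$ for arbitrarily large $j$. Hence $m_x=\delta_p$. So $L_p(x)=\{p\}$.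

## 10. Different lines have disjoint limit sets

**Lemma 3.** For $p\ne p'$ in $\mathcal C$: $L_p(x)\cap L_{p'}(x)=\emptyset$ for a.e. $x$.

*Proof.* Suppose $Y=\{x:L_p(x)\cap L_{p'}(x)\ne\emptyset\}$ has positive measure. For $x\in Y$ let $\ell(x)=\ell_p^-(x)$ if this lies in $L_{p'}(x)$, and $\ell(x)=\ell_p^+(x)$ otherwise, so $\ell(x)\in L_p(x)\cap L_{p'}(x)$. Put
$$\mathcal T=\{(x,\gamma x):x,\gamma x\in Y,\ \gamma\in\Gamma_*,\ c(\gamma,x)\ell(x)=\ell(\gamma x)\}.$$
By (1) this is an equivalence relation on $Y$. Steps 1–3 show that it is hyperfinite, because it is controlled by the action of $\Lambda$ on $P^1$. Step 4 shows that it contains too much of a free product to be hyperfinite.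

**Step 1: ends of the Farey tree and points of $P^1$.** Call $a/b,a'/b'\in\mathbb Q\cup\{\infty\}$ (in lowest terms, $\infty=1/0$) Farey neighbors if $ab'-a'b=\pm1$. The geodesics of the hyperbolic plane that join Farey neighbors cut it into ideal triangles. Let $T$ be the dual tree: its vertices are the triangles, its edges the geodesics. It is trivalent; the triangle $(0,1,\infty)$, for example, is adjacent to $(-1,0,\infty)$, $(0,\frac12,1)$ and $(1,2,\infty)$. $PGL_2(\mathbb Z)$ acts on $T$. Vertex stabilizers have at most $6$ elements, since an element of $PGL_2$ is determined by the images of three points. The group is transitive on pairs (Farey geodesic, side of it): the matrix with columns $(a,b)$ and $(a',b')$ carries $\infty,0$ to $a/b,a'/b'$, and $\xi\mapsto-\xi$ exchanges the sides of the geodesic from $0$ to $\infty$.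

A ray in $T$ crosses Farey geodesics that cut off nested closed arcs of $P^1$ (take the side into which the ray goes). Up to $PGL_2(\mathbb Z)$ the first arc is $[0,1]$. Then each arc $[a/b,a'/b']$ has length $1/bb'$, and each step replaces one endpoint by the mediant $(a+a')/(b+b')$. So $b+b'$ increases strictly, $bb'\ge b+b'-1\to\infty$, and the arcs shrink to a point. This defines an equivariant map $\Phi:\partial T\to P^1$ on the set of ends.

Let $\xi$ be irrational. Then $\xi$ lies strictly on one side of each Farey geodesic, so at each triangle exactly one of the three sides leads towards $\xi$; following these never turns back. A ray to an end in $\Phi^{-1}(\xi)$ has all its arcs containing $\xi$, so it follows these sides. Hence $|\Phi^{-1}(\xi)|=1$.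

Let $\xi$ be rational and take a ray to an end in $\Phi^{-1}(\xi)$, normalized as above. All its arcs contain $\xi$. If $c/d$ lies in the interior of $[a/b,a'/b']$ then
$$d=b(a'd-b'c)+b'(bc-ad)\ge b+b'.$$
As $b+b'\to\infty$, $\xi$ is eventually an endpoint of the arcs, and it stays one since the later arcs are smaller and contain $\xi$. From then on the ray runs through triangles with vertex $\xi$. These form a bi-infinite line in $T$ (for $\xi=\infty$ they are the triangles $(k,k+1,\infty)$, $k\in\mathbb Z$), and both its ends lie over $\xi$. Hence $|\Phi^{-1}(\xi)|=2$.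

**Step 2: almost equivariant measures on $\Lambda$.** Fix a vertex $o$. Let $m_k(\xi)$ be the average over $\Phi^{-1}(\xi)$ of the uniform measures on the first $k$ vertices of the ray from $o$ to the end. It is Borel in $\xi$: it is locally constant on the irrationals, and the rationals are countable. For $g\in PGL_2(\mathbb Z)$, $g\,m_k(\xi)$ is formed in the same way from $go$ and the ends over $g\xi$. Rays from $o$ and $go$ to the same end coincide after deleting $i$ and $i'$ initial vertices, with $i,i'\le d(o,go)$. Their first $k$ vertices then differ in at most $i+i'+|i-i'|\le2d(o,go)$ places, so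
$$\|m_k(g\xi)-g\,m_k(\xi)\|_1\le2d(o,go)/k .$$
$\Lambda$ acts on $T$ through $PGL_2(\mathbb Z)$ with finite vertex stabilizers. For representatives $v_0$ of the $\Lambda$-orbits of vertices, send $gv_0$ to the uniform measure on $g\,\mathrm{Stab}_\Lambda(v_0)$. This is a well defined $\Lambda$-equivariant map from vertices to $\mathrm{Prob}(\Lambda)$. Pushing forward does not increase the $\ell^1$-distance, so we obtain Borel maps, again written $m_k:P^1\to\mathrm{Prob}(\Lambda)$, with $\|m_k(g\xi)-g\,m_k(\xi)\|_1\to0$ for all $g\in\Lambda$ and all $\xi$.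

**Step 3: $\mathcal T$ is hyperfinite.** Let $\ell'=\ell\circ\theta^{-1}$ on $\theta(Y)$ and $E=\Lambda\cdot\mathrm{graph}(\ell')\subset X\times P^1$ for the diagonal action. $E$ has countable fibers over $X$, and $\int_X\sum_{\xi\in E_z}\delta_{(z,\xi)}\,dz$ is a $\Lambda$-invariant $\sigma$-finite measure on it. Let $\mathcal E$ be the orbit relation of $\Lambda$ on $E$, and put
$$\lambda^k_{(z,\xi)}=\sum_{h\in\Lambda}m_k(\xi)(h)\,\delta_{h^{-1}(z,\xi)},$$
a probability measure on the $\mathcal E$-class of $(z,\xi)$. For $g\in\Lambda$, substituting $h=gh'$ gives $\lambda^k_{g(z,\xi)}=\sum_{h'}m_k(g\xi)(gh')\delta_{h'^{-1}(z,\xi)}$, so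
$$\|\lambda^k_{g(z,\xi)}-\lambda^k_{(z,\xi)}\|_1\le\sum_{h'}|m_k(g\xi)(gh')-m_k(\xi)(h')|=\|m_k(g\xi)-g\,m_k(\xi)\|_1\to0 .$$
This is Reiter's condition, so $\mathcal E$ is amenable and hence hyperfinite a.e. The injective map $x\mapsto(\theta(x),\ell(x))$ sends $Y$ with $\lambda$ onto $\mathrm{graph}(\ell')$ with the measure above. For $(x,\gamma x)\in\mathcal T$,
$$(\theta(\gamma x),\ell(\gamma x))=c(\gamma,x)(\theta(x),\ell(x)),$$
so it carries $\mathcal T$ into $\mathcal E|_{\mathrm{graph}(\ell')}$. Hence $\mathcal T$ is hyperfinite.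

**Step 4: the cost contradiction.** Let $\mathcal R_1=\mathcal T\cap\mathcal R_{U_p}|_Y$ and $\mathcal R_2=\mathcal T\cap\mathcal R_{U_{p'}}|_Y$. Here we use the unnormalized measure on $Y$.

Each $\mathcal R_{U_p}|_Y$-class splits into at most two $\mathcal R_1$-classes. Indeed, for $\gamma\in U_p$ with $\gamma x\in Y$, (4) gives $c(\gamma,x)^{-1}\ell(\gamma x)\in c(\gamma,x)^{-1}L_p(\gamma x)=L_p(x)$, which has at most two elements. If $\gamma,\gamma'$ give the same element, then $\ell(\gamma'x)=c(\gamma',x)c(\gamma,x)^{-1}\ell(\gamma x)=c(\gamma'\gamma^{-1},\gamma x)\ell(\gamma x)$, so $(\gamma x,\gamma'x)\in\mathcal T$. If the set $Z$ of points with finite $\mathcal R_1$-class had positive measure, $\mathcal R_{U_p}|_Z$ would have finite classes. This contradicts Poincaré recurrence for the free action of $U_p\cong\mathbb Z$. So $\mathcal R_1$ is aperiodic, and so is $\mathcal R_2$ by the same argument, as $\ell(x)\in L_{p'}(x)$ too.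

Both are subrelations of $\mathcal T$, hence hyperfinite, so each is generated by a single automorphism of $Y$ with infinite orbits, i.e. has a treeing of cost $\lambda(Y)$. They are freely independent: a sequence $x_0,x_1,\dots,x_{2j}=x_0$, $j\ge1$, with $x_{i+1}\ne x_i$ and $(x_i,x_{i+1})$ alternately in $\mathcal R_1$ and $\mathcal R_2$ would give a non-trivial reduced word in $U_p*U_{p'}=\langle U_p,U_{p'}\rangle$ fixing $x_0$, against freeness of the action. So the union of the two treeings is a treeing of $\mathcal R_1\vee\mathcal R_2$. A cycle in the union cannot lie in one treeing. If it uses both, cut it into maximal blocks from one treeing. The endpoints of a block are distinct, because the block is a simple path in a tree, and we get an alternating closed sequence as just excluded. (The same exclusion with $j=1$ shows that the two treeings share no edge.) A treeing attains the cost, so $\mathcal R_1\vee\mathcal R_2$ has cost $2\lambda(Y)$. But $\mathcal R_1\vee\mathcal R_2$ is an aperiodic subrelation of the hyperfinite $\mathcal T$, so it is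 generated by one automorphism and has cost at most $\lambda(Y)$. This is a contradiction. $\square$

## 11. Admissible maps on windows of $\mathbb Z^2$

This section is pure combinatorics. Fix for each $p\in\mathcal C$ a set $L_p\subset P^1$ with $|L_p|\in\{1,2\}$, the $L_p$ pairwise disjoint. Let $W_N=[-N,N]^2\cap\mathbb Z^2$.

**Definition.** $Q:W_N\to\mathbb R^2$ is *admissible* if for all $p\in\mathcal C$ and all $w,w'\in W_N$ with $w'-w\in\mathbb Zd_p$, the vector $Q(w')-Q(w)$ is $0$ or spans a line in $L_p$.

*Example.* Let $A\in GL_2(\mathbb R)$ and $L_p=\{[Ad_p]\}$; these sets are disjoint. Then $Q(w)=Aw$ is admissible, and so is any constant. The goal of the section is a converse.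

**Lemma 4.** If $N\ge(2\kappa^3+1)M$, $Q$ is admissible on $W_N$, and $Q(u)=Q(u')$ for distinct $u,u'\in W_M$, then $Q$ is constant.

*Proof.* Let $\mathbf F=Q^{-1}(Q(u))$. Disjointness of the $L_p$ gives the rule

(∗) if $u_1,u_2\in\mathbf F$, $w\in W_N$, $w-u_1\in\mathbb Zd$, $w-u_2\in\mathbb Zd'$ with $d\ne d'$ in $\mathcal D$, then $w\in\mathbf F$.

Indeed $Q(w)-Q(u_1)=Q(w)-Q(u_2)$ would, if non-zero, span a line in two of the disjoint sets.

**Step 1: normalize.** If $u,u'$ differ in both coordinates, (∗) with $(1,0)$ and $(0,1)$ puts another corner of their rectangle in $\mathbf F$, and this corner is also in $W_M$. So some two points of $\mathbf F\cap W_M$ differ in exactly one coordinate. The set $\mathcal D$ is symmetric under swapping coordinates, so we may assume $u'=u+(d,0)$ with $1\le d\le2M$. Take coordinates with origin $u$. Points with $|i|,|j|\le N':=N-M$ are in the window, and $N'\ge2\kappa^3M$. Put $E=\kappa d$ and $D=\kappa E=\kappa^2d\le2\kappa^2M$. Note $N'/D\ge\kappa$.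

**Step 2: grow $\mathbf F$ to a square.** All points below are taken within $|i|,|j|\le N'$, and $k\ne0$.

1. $(0,\kappa kd)\in\mathbf F$: use direction $(0,1)$ from $(0,0)$, and $(0,\kappa kd)-(d,0)=-d(1,-\kappa k)$. In particular $(0,E)\in\mathbf F$ and $(0,kD)\in\mathbf F$.
2. $(kD,0)\in\mathbf F$: use direction $(1,0)$ from $(0,0)$, and $(kD,0)-(0,E)=(\kappa kE,-E)=-E(-\kappa k,1)$.
3. For $|j|\le N'/D$, $(0,j)\in\mathbf F$: use $(0,1)$ from $(0,0)$, and $(0,j)-(-jD,0)=j(D,1)$. For $|i|\le N'/D$, $(i,0)\in\mathbf F$: use $(1,0)$ from $(0,0)$, and $(i,0)-(0,-iD)=i(1,D)$. Here $\kappa\mid D$, so $(D,1),(1,D)\in\mathcal D$.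
4. For $|i|,|j|\le N'/D$, $(i,j)\in\mathbf F$: use $(0,1)$ from $(i,0)$ and $(1,0)$ from $(0,j)$. As $N'/D\ge\kappa$, $\mathbf F\supset[-\kappa,\kappa]^2\cap\mathbb Z^2$.

**Step 3: grow the square to the window.** Let $([\alpha,\beta]\times[\alpha',\beta'])\cap\mathbb Z^2\subset\mathbf F$ with integral endpoints and both sides of length at least $2\kappa$. The adjacent column $\{\beta+1\}\times[\alpha',\beta']$, if in the window, lies in $\mathbf F$: for $w=(\beta+1,j)$ we have $w-(\beta,j)=(1,0)$ and $w-(\beta,j\mp\kappa)=(1,\pm\kappa)$, and at least one of $j-\kappa,j+\kappa$ lies in $[\alpha',\beta']$. The same works for the other three sides, with $(0,1)$ and $(\pm\kappa,1)$ in the vertical direction. Iterating, $\mathbf F=W_N$. $\square$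

**Lemma 5.** Assume that for every $N$ there is a non-constant admissible $Q:W_N\to\mathbb R^2$. Then for every finite $\Sigma\subset\mathcal C$ there is $B\in PGL_2(\mathbb R)$ with $Bp\in L_p$ for all $p\in\Sigma$.

*Proof.* We use the Gallai–Witt theorem: for a finite $K\subset\mathbb Z^2$ and a number of colors there is $M$ such that every coloring of $W_M$ has a monochromatic homothetic copy $v_0+dK\subset W_M$, $d\ge1$.

**Step 1: choose the window.** We may assume that $\Sigma$ contains the lines with $d_p=(1,0),(0,1),(1,\kappa),(\kappa,1)$ up to sign. Let $h$ exceed $\kappa$ and the absolute values of all coordinates of the $d_p$, $p\in\Sigma$, and let $K=[0,h]^2\cap\mathbb Z^2$. Each $d_p$, $p\in\Sigma$, is a difference of two points of $K$. Let $M$ be given by Gallai–Witt for $K$ and $2^{|\Sigma|}$ colors, take $N\ge(2\kappa^3+1)M$ and a non-constant admissible $Q$ on $W_N$. By Lemma 4, $Q$ is injective on $W_M$.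

**Step 2: color.** Let $p\in\Sigma$, $v\in W_M$. The distinct points $Q(w)$, $w\in(v+\mathbb Zd_p)\cap W_M$, have pairwise differences spanning lines in $L_p$, which has at most two elements. Three non-collinear points have three different difference directions. So these points lie on one line, with direction $\chi_p(v)\in L_p$ (if there is only one point, let $\chi_p(v)$ be any element of $L_p$). Color $v$ by $(\chi_p(v))_{p\in\Sigma}$. On a monochromatic copy put $q(i,j)=Q(v_0+d(i,j))$ for $(i,j)\in K$. Then $q$ is injective on $K$, and there are $\ell_p\in L_p$ ($p\in\Sigma$) with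
$$q(w')-q(w)\in\ell_p\quad\text{whenever }w,w'\in K,\ w'-w\in\mathbb Zd_p .$$

**Step 3: $q$ is affine.** Write $\ell_{(1,0)}$ etc. for $\ell_p$ with $d_p=\pm(1,0)$ etc. The four lines are distinct, because the $L_p$ are disjoint. Take linear coordinates in the target with axes $\ell_{(1,0)},\ell_{(0,1)}$. Moving in direction $(1,0)$ does not change the second coordinate of $q$, and moving in direction $(0,1)$ does not change the first, so $q(i,j)=(f(i),g(j))$. As $\ell_{(1,\kappa)}$ differs from both axes, there is $\sigma\ne0$ with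
$$g(j+\kappa)-g(j)=\sigma\,(f(i+1)-f(i))\qquad(0\le i<h,\ 0\le j\le h-\kappa).$$
The left side does not depend on $i$, so $f(i+1)-f(i)$ is constant, and it is non-zero by injectivity. Likewise $(\kappa,1)$ shows that $g(j+1)-g(j)$ is a non-zero constant. So $q$ is affine on $K$ with invertible linear part $A$. Since $d_p$ is a difference of points of $K$, $[Ad_p]=\ell_p\in L_p$ for $p\in\Sigma$. Let $B$ be the class of the linear map with $\hat w\mapsto Aw$. $\square$

## 12. The projective field $B(x)$

**Step 1: a good sequence of scales.** We choose $0\ne r_k\to0$ such that for a.e. $x$ and all $w\in\mathbb Z^2$, $p\in\mathcal C$, $t\in\mathbb Z\setminus0$,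
$$F_{r_k\hat w}(x)\to0,\qquad\mathrm{dist}\big([F_{r_kt\hat d_p}(x+r_k\hat w)],L_p(x)\big)\to0 .$$
These are countably many quantities, so by a diagonal choice it is enough that each tends to $0$ in measure as $r\to0$. For the first this was seen in Section 8. For the second, Lemma 2(c) holds at the point $x+r\hat w$ because translations preserve $\lambda$, and $L_p(x+r\hat w)\to L_p(x)$ in measure for the Hausdorff metric because translations are continuous in measure. Fix an $x$ for which this holds, for which the $L_p(x)$ are pairwise disjoint (Lemma 3), and for which the countably many $F$'s involved are non-zero whenever their index is not in $\mathbb Z^2$.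

**Step 2: non-constant admissible maps exist.** Given $N$, put $P^{(k)}_w=F_{r_k\hat w}(x)$ for $w\in W_N$. For large $k$ these have norm $<\frac14$, so $P^{(k)}_{w'}-P^{(k)}_w$ has norm $<\frac12$. It lifts $\theta(x+r_k\hat w')-\theta(x+r_k\hat w)$, hence
$$P^{(k)}_{w'}-P^{(k)}_w=F_{r_k(\hat w'-\hat w)}(x+r_k\hat w).$$
Moreover $\max_{W_N}|P^{(k)}|>0$ for large $k$. We divide by this maximum; no control of its size is needed. A limit point $Q$ of $w\mapsto P^{(k)}_w/\max_{W_N}|P^{(k)}|$ has $Q(0)=0$ and $\max|Q|=1$, so it is not constant. It is admissible for $(L_p(x))_p$: let $w'-w=td_p$ and $Q(w')\ne Q(w)$. Along the subsequence the directions $[P^{(k)}_{w'}-P^{(k)}_w]=[F_{r_kt\hat d_p}(x+r_k\hat w)]$ converge to $[Q(w')-Q(w)]$, and they approach the closed set $L_p(x)$.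

**Step 3: existence and measurability.** By Lemma 5 the set $\{B:Bp\in L_p(x)\ \forall p\in\Sigma\}$ is non-empty for every finite $\Sigma\subset\mathcal C$. These sets decrease as $\Sigma$ grows, and have at most $2^3=8$ elements once $|\Sigma|\ge3$, since an element of $PGL_2(\mathbb R)$ is determined by the images of three points. Since $\mathcal C$ is countable,
$$\mathcal B(x)=\{B\in PGL_2(\mathbb R):Bp\in L_p(x)\ \forall p\in\mathcal C\}$$
is non-empty with at most $8$ elements, for a.e. $x$. It depends measurably on $x$: fix distinct $p_1,p_2,p_3\in\mathcal C$ and for $s\in\{\pm\}^3$ let $B_s(x)$ be the element with $p_i\mapsto\ell_{p_i}^{s_i}(x)$, which is measurable in $x$ (the three images are distinct by Lemma 3). Then $\mathcal B(x)$ consists of those $B_s(x)$ with $B_s(x)p\in L_p(x)$ for all $p\in\mathcal C$. By (4), $\mathcal B(\gamma x)=c(\gamma,x)\mathcal B(x)\gamma^{-1}$ for $\gamma\in\Gamma_*$.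

**Lemma 6.** $|\mathcal B(x)|=1$ a.e.

*Proof.* The quotients of elements of $\mathcal B(x)$ give a measure on $PGL_2(\mathbb R)$ invariant under conjugation, and unipotent dynamics leaves little room for that. Put $\mathcal U(x)=\{B^{-1}B':B,B'\in\mathcal B(x)\}$. The factors $c(\gamma,x)$ cancel, so $\mathcal U(\gamma x)=\gamma\,\mathcal U(x)\gamma^{-1}$, and
$$\omega=\int|\mathcal U(x)|^{-1}\sum_{h\in\mathcal U(x)}\delta_h\,dx$$
is a probability measure on $PGL_2(\mathbb R)$ invariant under conjugation by $\Gamma_*$. Via the faithful representation $\mathrm{Ad}$, view $PGL_2(\mathbb R)\subset\mathrm{End}(\mathfrak{sl}_2)$. Conjugation by $q_i$ is the restriction of a linear map $\mathsf T$ of $\mathrm{End}(\mathfrak{sl}_2)$; it is the product of the commuting left and right multiplications by the unipotents $\mathrm{Ad}(q_i)$ and $\mathrm{Ad}(q_i)^{-1}$, so it is unipotent. By recurrence, $\omega$-a.e. $h$ is a limit of $\mathsf T^{j_k}h$ with some $j_k\to\infty$. But $\mathsf T^jh=\sum_i\binom ji(\mathsf T-1)^ih$ is a polynomial in $j$ which is bounded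 along $j_k$, so it is constant and $\mathsf Th=h$. Hence $\omega$-a.e. $h$ commutes with $q_1$ and $q_2$ in $PGL_2(\mathbb R)$.

If $gq_ig^{-1}$ is a multiple of $q_i$, determinants give $gq_ig^{-1}=\pm q_i$ and traces give the sign $+$. So the centralizer of $q_i$ in $PGL_2(\mathbb R)$ is $\{1+b(q_i-1):b\in\mathbb R\}$ up to scalars. If $1+b(q_1-1)$ and $1+b'(q_2-1)$ are proportional they are equal, as both have trace $2$. Then $b(q_1-1)=b'(q_2-1)$, and $b=b'=0$ as the kernels differ. So $h=1$ for $\omega$-a.e. $h$, i.e. $\mathcal U(x)=\{1\}$ a.e. $\square$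

Thus there is a measurable $B:X\to PGL_2(\mathbb R)$ with
$$B(\gamma x)=c(\gamma,x)B(x)\gamma^{-1}\quad\text{a.e.}\qquad(\gamma\in\Gamma_*).\tag{5}$$
For $\theta=\mathrm{id}$ we found $L_p(x)=\{p\}$, so $B=1$, as a derivative should be.

## 13. $B$ is constant modulo $PGL_2(\mathbb Z)$

**Step 1: a measure on $SL_2(\mathbb Z)\backslash SL_2(\mathbb R)$.** The purpose is to forget the unknown $c(\gamma,x)$. Let $\Delta=PGL_2(\mathbb Z)$ and $\Psi(x)=\Delta B(x)\in\Delta\backslash PGL_2(\mathbb R)$. Since $PGL_2(\mathbb R)=\Delta\cdot PSL_2(\mathbb R)$ and $\Delta\cap PSL_2(\mathbb R)=PSL_2(\mathbb Z)$, this space is $SL_2(\mathbb Z)\backslash SL_2(\mathbb R)$ as a right $SL_2(\mathbb R)$-space. As $c(\gamma,x)\in GL(2,\mathbb Z)$, (5) gives $\Psi(\gamma x)=\Psi(x)\gamma^{-1}$. So $\nu=\Psi_*\lambda$ is $\Gamma_*$-invariant and $\Gamma_*$-ergodic. We use: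

**Benoist–Quint** (Ann. of Math. 174 (2011), Thm 1.1). If $G$ is a connected almost simple real Lie group, $G_0$ a lattice in $G$, and $\mu$ a compactly supported probability measure on $G$ whose support generates a Zariski dense subgroup, then every non-atomic $\mu$-stationary probability measure on $G/G_0$ is the $G$-invariant one.

Recall that $\nu$ is $\mu$-stationary if $\int g_*\nu\,d\mu(g)=\nu$; an invariant measure, such as our $\nu$, is stationary. Take $G=SL_2(\mathbb R)$, $G_0=SL_2(\mathbb Z)$, and $\mu$ uniform on $\{q_1^{\pm1},q_2^{\pm1}\}$; inversion $g\mapsto g^{-1}$ passes from right to left cosets and turns right multiplication by $\gamma^{-1}$ into left multiplication by $\gamma$. The Zariski closure of $\Gamma_*$ contains the one-parameter unipotent groups through $q_1$ and $q_2$; their fixed lines differ, so these generate $SL_2$, and $\Gamma_*$ is Zariski dense. So $\nu$ has an atom or is the $SL_2(\mathbb R)$-invariant measure.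

**Step 2: $\nu$ is not the invariant measure.** Let $l_1\in\mathbb Z^2$ be primitive with $q_1^Tl_1=l_1$. The rank one integral matrix $q_1-1$ has image orthogonal to $l_1$, and its kernel equals its image, so $q_1-1=a\,l_1^T$ with $a\in\mathbb Z^2$, $l_1\cdot a=0$. That is, $q_1x=x+(l_1\cdot x)a$: $q_1$ preserves each circle $\{l_1\cdot x=y\}$ and acts on it by the rotation by $ya$. Let $\lambda_y$ be Haar measure on this circle, so $\lambda=\int\lambda_y\,dy$.

Suppose $\nu$ is the invariant measure. It is $q_1$-ergodic (Moore). For a.e. $y$ the measure $\Psi_*\lambda_y$ is $q_1$-invariant, and $\nu=\int\Psi_*\lambda_y\,dy$. For any $J\subset\mathbb T$ of positive measure, $\frac1{|J|}\int_J\Psi_*\lambda_y\,dy$ is an invariant probability measure that is absolutely continuous with respect to the ergodic measure $\nu$, so it equals $\nu$. As $J$ is arbitrary, $\Psi_*\lambda_y=\nu$ for a.e. $y$. For such $y$, $f\mapsto f\circ\Psi$ embeds $L^2(\nu)$ $q_1$-equivariantly into $L^2(\lambda_y)$, where $q_1$ acts by a rotation, which has pure point spectrum. So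 $q_1$ has pure point spectrum on $L^2(\nu)$. But $q_1$ is mixing on $(SL_2(\mathbb Z)\backslash SL_2(\mathbb R),\nu)$ (Howe–Moore), so it has no eigenvector orthogonal to the constants. This is a contradiction.

**Step 3: $\Psi$ is constant.** So $\nu$ has an atom. The atoms of maximal mass form a finite invariant set of positive measure; by ergodicity $\nu$ is uniform on it. A finite index subgroup of $\Gamma_*$ fixes each of its points, hence leaves the level sets of $\Psi$ invariant. It is ergodic (Section 8, Step 3), so one level set is conull: $\Psi\equiv\Delta B_1$ with $B_1\in GL_2(\mathbb R)$.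

**Step 4: straighten the cocycle.** From $\Psi(\gamma x)=\Psi(x)\gamma^{-1}$ we get $\Delta B_1\gamma^{-1}=\Delta B_1$ for $\gamma\in\Gamma_*$. So $\rho(\gamma):=B_1\gamma B_1^{-1}$ is a scalar multiple of an element of $GL(2,\mathbb Z)$. It has determinant $1$, so the scalar has square $\pm1$, hence is $\pm1$, and $\rho(\gamma)\in SL(2,\mathbb Z)$. Write $B(x)$ as the class of $\delta(x)B_1$ with $\delta:X\to GL(2,\mathbb Z)$ measurable. By (5), $\delta(\gamma x)^{-1}c(\gamma,x)\delta(x)\rho(\gamma)^{-1}$ is a scalar in $GL(2,\mathbb Z)$, i.e.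
$$\delta(\gamma x)^{-1}c(\gamma,x)\delta(x)=\varepsilon(\gamma,x)\rho(\gamma),\qquad\varepsilon(\gamma,x)\in\{\pm1\},\ \gamma\in\Gamma_*.\tag{6}$$
Put $\theta_1(x)=\delta(x)^{-1}\theta(x)$. Then
$$\theta_1(\gamma x)=\varepsilon(\gamma,x)\rho(\gamma)\theta_1(x)\qquad(\gamma\in\Gamma_*),\tag{7}$$
and $\theta_{1*}\lambda\ll\lambda$: if $\lambda(A)=0$ then $\theta_1^{-1}(A)\subset\bigcup_{g\in GL(2,\mathbb Z)}\theta^{-1}(gA)$ is null.

## 14. $\theta_1$ is affine

**Step 1: cosines remove the signs.** For $k\in\mathbb Z^2$ let $C_k(x)=\cos2\pi(k\cdot\theta_1(x))$. Cosine is even, so (7) gives $C_k(\gamma x)=C_{\rho(\gamma)^Tk}(x)$, and $C_{k+k'}+C_{k-k'}=2C_kC_{k'}$. Let $k_i,l_i\in\mathbb Z^2$ be primitive with $\rho(q_i)^Tk_i=k_i$, $q_i^Tl_i=l_i$ $(i=1,2)$. The $q_i$ and the $\rho(q_i)$ are pairs of non-commuting unipotents, so $k_1,k_2$ are independent and so are $l_1,l_2$. The matrix $(\rho(q_1)-1)^T$ maps $k_2$ to a non-zero integral vector of its kernel $\mathbb Rk_1$, so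
$$\rho(q_1)^Tk_2=k_2+tk_1,\qquad q_1^Tl_2=l_2+t'l_1,\qquad t,t'\in\mathbb Z\setminus0,$$
the second by the same argument.

**Step 2: one-variable functions.** A $q_i$-invariant $f\in L^2(X)$ is a function of $l_i\cdot x$: its Fourier coefficients are constant along $q_i^T$-orbits, and the finite orbits are the points of $\mathbb Zl_i$. Since $C_{mk_2}$ is $q_2$-invariant and $C_{mtk_1}$ is $q_1$-invariant, for $m\in\mathbb Z$
$$C_{mk_2}(x)=\varphi_m(l_2\cdot x),\qquad C_{mtk_1}(x)=\psi_m(l_1\cdot x).$$
Let $(u_1,u_2)=(l_1\cdot x,l_2\cdot x)$. It is Haar distributed on $\mathbb T^2$, because $x\mapsto(l_1\cdot x,l_2\cdot x)$ is a surjective homomorphism. As $l_2\cdot q_1^{\pm1}x=u_2\pm t'u_1$ and $C_{mk_2}(q_1^{\pm1}x)=C_{mk_2\pm mtk_1}(x)$, the addition formula yields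
$$\varphi_m(u_2+t'u_1)+\varphi_m(u_2-t'u_1)=2\varphi_m(u_2)\psi_m(u_1)\quad\text{a.e.}\tag{8}$$

**Step 3: solve (8).** Taking Fourier coefficients in $u_2$: $\hat\varphi_m(j)\cdot2\cos(2\pi t'ju_1)=2\hat\varphi_m(j)\psi_m(u_1)$. So if $\hat\varphi_m(j)\ne0$ then $\psi_m(u_1)=\cos2\pi t'ju_1$, and all $j$ with $\hat\varphi_m(j)\ne0$ have the same $|j|$. The function $\varphi_1$ is not constant, since $k_2\cdot\theta_1$ has absolutely continuous law. As $\varphi_1$ is real, $\varphi_1(u)=\varrho\cos2\pi(p_2u+\tau_2)$ with $\varrho>0$ and an integer $p_2\ge1$. Now $C_{2k_2}=2C_{k_2}^2-1$, so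
$$\varphi_2=2\varphi_1^2-1=\varrho^2\cos4\pi(p_2u+\tau_2)+\varrho^2-1 .$$
This too has only one frequency modulus, so the constant term vanishes and $\varrho=1$. The same argument with $q_1,q_2$ interchanged treats $C_{k_1}$. Hence there are $p_i\ge1$, $\tau_i\in\mathbb T$ and measurable signs $\eta_i$ with
$$k_i\cdot\theta_1(x)=\eta_i(x)\,(p_i\,l_i\cdot x+\tau_i),\qquad\eta_i(x)=\pm1 .\tag{9}$$

**Step 4: the signs.** Replace $\delta$ by $\eta_2\delta$, so $\theta_1$ by $\eta_2\theta_1$, and we may assume $\eta_2=1$. Equations (6) and (7) persist with another $\varepsilon$, the $C_k$ are unchanged, and still $\theta_{1*}\lambda\ll\lambda$. Compute $C_{k_2}(q_1x)=C_{k_2+tk_1}(x)$ in two ways: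
$$\cos2\pi\big(p_2u_2+p_2t'u_1+\tau_2\big)=\cos2\pi\big(p_2u_2+\tau_2+t\eta_1(x)(p_1u_1+\tau_1)\big).$$
So the sum or the difference of the two arguments (divided by $2\pi$) is an integer. The sum contains $2p_2u_2$ with $p_2\ne0$ and otherwise, for each of the two values of $\eta_1$, depends only on $u_1$; it is an integer only on a null set. So a.e. the difference is an integer:
$$(p_2t'-t\eta_1p_1)u_1\equiv t\eta_1\tau_1\pmod1 .$$
A sign $\eta$ attained by $\eta_1$ on a set of positive measure must satisfy $p_2t'=t\eta p_1$, as otherwise a non-zero multiple of $u_1$ would be constant on a set of positive measure. Since $tp_1\ne0$, only one sign can do this, and $\eta_1$ is constant.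

**Step 5: a multiple of $\theta_1$ is affine, and $\varepsilon\equiv1$.** Multiply the column with entries (9) by the adjugate of the matrix with rows $k_1,k_2$ and by a sign. With $q=|\det(k_1,k_2)|\ge1$,
$$q\,\theta_1(x)=A'x+\tau',\qquad A'\in M_2(\mathbb Z),\ \det A'\ne0 .\tag{10}$$
By (7), $A'\gamma x+\tau'=\varepsilon(\gamma,x)\rho(\gamma)(A'x+\tau')$. If $\varepsilon(q_i,\cdot)=e$ on a set of positive measure, (F) gives $A'q_iA'^{-1}=e\rho(q_i)$, and traces give $2=2e$, so $e=1$. By (1) and (6), $\varepsilon(\gamma\gamma',x)=\varepsilon(\gamma,\gamma'x)\varepsilon(\gamma',x)$, so $\varepsilon\equiv1$ on $\Gamma_*$. Thus $\theta_1(\gamma x)=\rho(\gamma)\theta_1(x)$ and $A'\gamma=\rho(\gamma)A'$ for $\gamma\in\Gamma_*$.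

**Step 6: divide by $q$.** Let $S_0=A'/q$, and for $v\in\mathbb R^2$ put $u_v(x)=\theta_1(x+v)-\theta_1(x)-S_0v\in X$. By (10), $qu_v=0$, so $u_v$ takes values in a finite group. Let $\phi(v)=\lambda\{u_v\ne0\}$.

First, $\phi(v)\to0$ as $v\to0$: $\theta_1(\cdot+v)\to\theta_1$ in measure, so $u_v\to0$ in measure, and the values lie in a fixed finite set. Second, $u_{v+v'}(x)=u_v(x+v')+u_{v'}(x)$, so $\phi(v+v')\le\phi(v)+\phi(v')$. Third, $S_0\gamma=\rho(\gamma)S_0$ gives $u_{\gamma v}(\gamma x)=\rho(\gamma)u_v(x)$, so $\phi(\gamma v)=\phi(v)$ for $\gamma\in\Gamma_*$. The element $\gamma=q_1q_2$ has determinant $1$ and trace $2+\kappa>2$, so it is hyperbolic. For $v$ in its contracting line, $\phi(v)=\phi(\gamma^jv)\to0$ as $j\to\infty$, so $\phi(v)=0$; for the expanding line use $\gamma^{-1}$. The two lines span $\mathbb R^2$, so $\phi\equiv0$ by subadditivity: for every $v$, $\theta_1(x+v)=\theta_1(x)+S_0v$ a.e.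

Taking $v\in\mathbb Z^2$ gives $S_0v\in\mathbb Z^2$, so $S_0\in M_2(\mathbb Z)$. Then $\theta_1(x)-S_0x$ is invariant under all translations, hence constant:
$$\theta_1(x)=S_0x+\tau_0\ \text{ a.e.},\qquad S_0\in M_2(\mathbb Z),\ \det S_0\ne0 .\tag{11}$$

## 15. From $\theta_1$ back to $\theta$: end of the proof of Theorem B

**Step 1: $\delta$ lies in one coset of $\Lambda$.** By (6) with $\varepsilon=1$, $\delta(\gamma x)=c(\gamma,x)\delta(x)\rho(\gamma)^{-1}$, so $\Lambda\delta(\gamma x)=\Lambda\delta(x)\rho(\gamma)^{-1}$ for $\gamma\in\Gamma_*$. The image of $\lambda$ in the countable set $\Lambda\backslash GL(2,\mathbb Z)$ is an invariant probability measure, so an atom has a finite orbit and is fixed by a finite index subgroup of $\Gamma_*$. Its preimage in $X$ is invariant under this ergodic subgroup, hence conull. So $\delta(x)=\lambda_x\delta_0$ with $\lambda_x\in\Lambda$ and $\delta_0\in GL(2,\mathbb Z)$. With $S=\delta_0S_0$, $\tau=\delta_0\tau_0$ and $\alpha(x)=Sx+\tau$, (11) gives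
$$\theta(x)=\delta(x)\theta_1(x)=\lambda_x\,\alpha(x)\quad\text{a.e.}\tag{12}$$

**Step 2: compare orbits.** Let $X_0$ be a conull $\Gamma$-invariant set on which (12) holds, $\theta$ is injective and $\theta(\Gamma x)=\Lambda\theta(x)$. For $x,x'\in X_0$,
$$\alpha(x')\in\Lambda\alpha(x)\iff\theta(x')\in\Lambda\theta(x)\iff x'\in\Gamma x ,$$
the last equivalence since $\theta(x')\in\Lambda\theta(x)=\theta(\Gamma x)$ and $\theta$ is injective on $X_0\supset\Gamma x$.

**Step 3: $S\in GL(2,\mathbb Z)$.** Let $w\in X$ with $Sw=0$. For a.e. $x$ we have $x,x+w\in X_0$ and $\alpha(x+w)=\alpha(x)$, so $x+w\in\Gamma x$. Hence $\gamma x=x+w$ on a set of positive measure for some $\gamma\in\Gamma$, and (F) gives $\gamma=1$, $w=0$. Since $\det S\ne0$, the kernel of $S$ on $X$ has $|\det S|$ elements. So $|\det S|=1$.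

**Step 4: $S\Gamma S^{-1}\subset\Lambda$.** Let $\gamma\in\Gamma$. For a.e. $x$, $\alpha(\gamma x)\in\Lambda\alpha(x)$, so for some $g\in\Lambda$ we have $S\gamma x+\tau=gSx+g\tau$ on a set of positive measure. By (F), $S\gamma S^{-1}=g\in\Lambda$ and $g\tau=\tau$.

**Step 5: $\Lambda\subset S\Gamma S^{-1}$.** Let $g\in\Lambda$. For a.e. $x$ the point $y=\alpha^{-1}(g\alpha(x))$ lies in $X_0$ and $\alpha(y)\in\Lambda\alpha(x)$, so $y\in\Gamma x$. On a set of positive measure $y=\gamma x$ with a fixed $\gamma\in\Gamma$, and (F) gives $S^{-1}gS=\gamma\in\Gamma$.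

So $S\Gamma S^{-1}=\Lambda$. By Step 4 every element of $S\Gamma S^{-1}=\Lambda$ fixes $\tau$, and (12) says $\theta(x)\in\Lambda(Sx+\tau)$ a.e. This proves Theorem B and, with Section 6, Theorem A: $\mathcal M_n\not\cong\mathcal M_m$ whenever $n\neq m$. $\blacksquare$

## 16. Crossed products by other subgroups and outer automorphisms of $\mathcal R_\Gamma$

*Proof of Corollary C(i).* If $S\Gamma S^{-1}=\Lambda$ with $S\in GL(2,\mathbb Z)$, then $x\mapsto Sx$ conjugates the actions, as $S\gamma x=(S\gamma S^{-1})Sx$, and the crossed products are isomorphic.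

Conversely, $\Gamma$ is free and not abelian, so of rank in $[2,\infty]$. It acts freely by (F), and ergodically, since it contains a group $\Gamma_*$ as in Section 8. So $L^\infty(X)\rtimes\Gamma$ is a $II_1$ factor, and an isomorphism $\Theta$ onto $L^\infty(X)\rtimes\Lambda$ preserves the unique trace. As $\Lambda$ acts freely, $\Theta^{-1}(L^\infty(X))$ is a Cartan subalgebra of $L^\infty(X)\rtimes\Gamma$, and by Popa–Vaes it is unitarily conjugate to $L^\infty(X)$. So we may assume that $\Theta$ matches the subalgebras $L^\infty(X)$. By Feldman–Moore it yields a measure preserving $\theta$ as in Theorem B, which gives $S\Gamma S^{-1}=\Lambda$. $\square$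

*Proof of Corollary C(ii).* If $S\in\mathcal N$ and $\tau\in X^\Gamma$ then $S\tau\in X^\Gamma$, because $\gamma S\tau=S(S^{-1}\gamma S)\tau=S\tau$. So the affine maps $\alpha(x)=Sx+\tau$ with $S\in\mathcal N$, $\tau\in X^\Gamma$ form a group isomorphic to $X^\Gamma\rtimes\mathcal N$. As $S\gamma S^{-1}\in\Gamma$ fixes $\tau$, $\alpha(\gamma x)=(S\gamma S^{-1})\alpha(x)$, so $\alpha\in\mathrm{Aut}(\mathcal R_\Gamma)$. By Theorem B with $\Lambda=\Gamma$, every $\theta\in\mathrm{Aut}(\mathcal R_\Gamma)$ satisfies $\theta(x)\in\Gamma\alpha(x)$ for such an $\alpha$, so $\theta\alpha^{-1}\in[\mathcal R_\Gamma]$. Hence $X^\Gamma\rtimes\mathcal N\to\mathrm{Out}(\mathcal R_\Gamma)$ is surjective. If $\alpha\in[\mathcal R_\Gamma]$, then $\alpha=\gamma$ on a set of positive measure for some $\gamma\in\Gamma$, so $S=\gamma$ and $\tau=0$ by (F). Conversely $\Gamma\subset[\mathcal R_\Gamma]$. So the kernel is $\Gamma$, and $\mathrm{Out}(\mathcal R_\Gamma)\cong(X^\Gamma\rtimes\mathcal N)/\Gamma$. $\square$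

*Example.* For $\Gamma_n$, the fixed point equations for $a_n$ and $b_n$ are $2nx_2=0$ and $2nx_1=0$, so $X^{\Gamma_n}=\{x:2nx=0\}\cong(\mathbb Z/2n)^2$. For $SL(2,\mathbb Z)$ one gets $X^\Gamma=0$ and $\mathcal N=GL(2,\mathbb Z)$, so $\mathrm{Out}(\mathcal R_{SL(2,\mathbb Z)})\cong\mathbb Z/2$.
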